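# Computable Friedman–Stanley orders of structures with no $\Delta^0_\alpha$ copy

## The guess that a fixed number of jumps suffices

To every countable structure $\mathcal A$ one can attach a linear order $\Phi(\mathcal A)$ that determines $\mathcal A$ up to isomorphism. Suppose that $\Phi(\mathcal A)$ has a computable copy. How simple a copy must $\mathcal A$ have? The first guess is "almost as simple": the order displays every finite piece of $\mathcal A$ and how the pieces extend one another, so a fixed finite number of jumps ought to be enough to read $\mathcal A$ off. If the guess is right, the following conjecture, taken from "A Structure Which Cannot Be Effectively Recovered from Its Back-And-Forth Tree" (https://par.nsf.gov//servlets/purl/10233724), is false.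

**Conjecture.** For each computable ordinal $\alpha$, there is a structure $\mathcal A$ such that $\Phi(\mathcal A)$ is computable but $\mathcal A$ has no $\Delta^0_\alpha$ copy.

We first make the words precise, then test the guess. Structures are countable, each in some finite language, which may be chosen together with $\mathcal A$ and may depend on $\alpha$. Labels are in effective bijection with atomic types, so each label has an integer code. An atomic type of an $n$-tuple is a type in variables $x_0,\dots,x_{n-1}$, so a label determines the length $n$.

**Definition (back-and-forth tree).** The nodes of $\mathcal T(\mathcal A)$ are the finite tuples from $\mathcal A$ (repetitions allowed), the root is the empty tuple, the tree order is extension of tuples, and each tuple is labeled by its atomic type. The code of the label of $\sigma$ is $\ell(\sigma)\in\omega$.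

For example, let $\mathcal A$ be an infinite set with no relations. The label of a tuple says which entries are equal. A node with $j$ distinct entries has children of $j+1$ kinds: the new entry repeats one of the $j$ old ones, or it is new.

**Definition (the operator $\mathcal L$).** Informally, $\mathcal L(T)$ is the shuffle sum of the orders $\mathbb Q+\ell(\sigma)+2+\mathbb Q+\mathcal L(T_\sigma)$ over all children $\sigma$ of the root, where $T_\sigma$ is the subtree below $\sigma$. Our trees are ill-founded, so this recursion is unfolded. For each node $\tau$ fix a partition of $\mathbb Q$ into dense sets $D_{\tau,\sigma}$, one for each child $\sigma$ of $\tau$. Let $B_\sigma=\mathbb Q+\ell(\sigma)+2+\mathbb Q$. A point of $\mathcal L(T)$ is a tuple $(r_1,\dots,r_n,x)$, $n\ge1$, for which there is a chain root $=\sigma_0,\sigma_1,\dots,\sigma_n$, each $\sigma_i$ a child of $\sigma_{i-1}$ with $r_i\in D_{\sigma_{i-1},\sigma_i}$, and $x\in B_{\sigma_n}$. The $r_i$ determine the chain. To compare distinct points $(r_1,\dots,r_n,x)$ and $(r_1',\dots,r_m',x')$: if $r_i\ne r_i'$ for some $i\le\min(n,m)$, use the least such $i$ and compare $r_i,r_i'$ in $\mathbb Q$;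 otherwise, if $n=m$, compare $x,x'$ in $B_{\sigma_n}$; otherwise the shorter point is smaller.

The isomorphism type does not depend on the partitions (the proof of Lemma 4(a) below, with $T=T'$ and two choices of partitions, shows this). Put $\Phi=\mathcal L\circ\mathcal T$, the Friedman–Stanley operator. "$\Phi(\mathcal A)$ is computable" means that it is isomorphic to a computable linear order. A $\Delta^0_\alpha$ copy of $\mathcal A$ is an isomorphic structure with $\Delta^0_\alpha$ atomic diagram, whose domain is $\omega$, or an initial segment of $\omega$ if $\mathcal A$ is finite.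

**Definition (bisimulation).** A bisimulation between labeled trees $T,T'$ is a relation between nodes that relates the roots, relates only nodes with equal labels, and satisfies: if $\tau,\tau'$ are related, each child of either one is related to some child of the other. All trees considered are countable and have no leaves.

For the infinite set above, $\mathcal T(\mathcal A)$ is bisimilar to the finitely branching tree in which a node with $j$ distinct entries has exactly $j+1$ children, one of each kind. So a bisimulation forgets how often a kind of child occurs, and forgets the names of the elements.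

**Observation 3 (what the order displays).** A fixed finite number of jumps of any copy of $\Phi(\mathcal A)$ computes a labeled tree bisimilar to $\mathcal T(\mathcal A)$.

*Proof.* In $B_\sigma=\mathbb Q+\ell(\sigma)+2+\mathbb Q$ the only pairs of adjacent points lie in the middle piece, and no point of a copy of $\mathbb Q$ is adjacent to anything. So the maximal finite sets of at least two points, each adjacent to the next, are exactly the middle pieces. Call them *blocks*. There is one for each admissible sequence $(r_1,\dots,r_n)$, $n\ge1$, and it has $\ell(\sigma_n)+2$ points. Its size gives the label of $\sigma_n$, hence also the level $n$.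

Let $p$ be the block of $(r_1,\dots,r_n)$ and $p'$ the block of $(r_1',\dots,r'_m)$ with $m>n$. I claim that $(r'_i)$ extends $(r_i)$ if and only if $p'$ lies to the right of $p$ and no block of level $\le n$ lies strictly between. Suppose it extends, and let $q$ be a point between the two blocks. If the sequence of $q$ first differs from $(r_1,\dots,r_n)$ at a place $i\le n$, then $q$ compares in the same way with $p$ and $p'$; if it is a proper initial segment of $(r_1,\dots,r_n)$, then $q$ is to the left of $p$. Neither is possible, so the sequence of $q$ extends or equals $(r_1,\dots,r_n)$, and a block strictly between has level $>n$. Conversely, if $p'$ is to the right of $p$ and $(r_i')$ does not extend $(r_i)$, the first difference is at some $i\le n$ and $r_i<r_i'$. For a rational $r''$ strictly between, the block of $(r_1,\dots,r_{i-1},r'')$ has level $i\le n$ and lies strictly between $p$ and $p'$.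

So the tree of blocks (with a root added) is defined from the order by conditions of bounded quantifier complexity. Relating $(r_1,\dots,r_n)$ to $\sigma_n$ gives a bisimulation with $\mathcal T(\mathcal A)$, because every $D_{\tau,\sigma}$ is nonempty. $\square$

Since a bisimulation between $\mathcal T(\mathcal A)$ and $\mathcal T(\mathcal B)$ is a back-and-forth system, this also explains the known fact that we use once, near the end: for countable $\mathcal A,\mathcal B$ in the same finite language, $\mathcal A\cong\mathcal B\iff\Phi(\mathcal A)\cong\Phi(\mathcal B)$.

Now the tests. Let $T$ be a labeled tree, computable in $Z$ and bisimilar to $\mathcal T(\mathcal A)$.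

*Finite structures.* They have computable copies.

*Named elements.* Let $\mathcal A=(\omega,0,\mathrm{Suc},U)$ with $U$ unary, $0$ given by a predicate $\mathrm{Zero}$ and $\mathrm{Suc}$ a binary relation. To decide $U(n)$, search $T$ for a node of length $n+1$ whose label says $\mathrm{Zero}(x_0)$ and $\mathrm{Suc}(x_i,x_{i+1})$ for $i<n$, and read $U(x_n)$ in the label. So $\mathcal A$ has a $Z$-computable copy.

*Equivalence structures.* Let $n_k$ be the number of classes of size $k$ ($1\le k<\omega$) and $n_\infty$ the number of infinite classes. Then $n_k\ge m$ iff $T$ has a node whose label says that its $mk$ entries are distinct and form $m$ pairwise inequivalent groups of $k$ equivalent elements, and no child has a label saying that its last entry is new and equivalent to an earlier entry. Also $n_\infty\ge m$ iff there is a node of length $m$ with pairwise inequivalent entries such that, for each $i<m$ and each $k$, some descendant has $k$ distinct entries equivalent to $x_i$. A fixed number of jumps of $Z$ decides all this, and then a copy is written down class by class: the elements are triples $(k,m,i)$ with $m\ge1$, $n_k\ge m$, $i<k$ (or $i\in\omega$ if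 $k=\infty$), two being equivalent when the first two entries agree. Again the guess is right.

## Orbits in place of elements, and the true answer

Let us try to recover an arbitrary $\mathcal A$ from a tree $T$ bisimilar to $\mathcal T(\mathcal A)$. Walk up a branch $\sigma_0\subset\sigma_1\subset\cdots$ and read the labels. Following the bisimulation, the branch is matched with longer and longer tuples of $\mathcal A$, so it spells out a substructure of $\mathcal A$. To spell out all of $\mathcal A$, we want the branch to be fair: if $\tau$ is a child of $\sigma_k$, then some later entry should play over $\sigma_k$ the role of the last entry of $\tau$.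

In $\mathcal T(\mathcal A)$ with its names this is trivial. From labels alone we have to recognize, in a child $\rho$ of some later $\sigma_j$, that the entries of $\sigma_k$ together with the last entry of $\rho$ form a tuple *of the same kind* as $\tau$. Here "same kind" means bisimilarity, which in $\mathcal T(\mathcal A)$ is the same as lying in one automorphism orbit. Bisimilarity is the end of a refinement: $\sim_0$ is equality of labels, $\sim_{\beta+1}$ asks that the children of the two nodes match up to $\sim_\beta$, and at limits one intersects. Each successor step costs a further $\forall\exists$, and nothing in the argument bounds the number of steps. This is where recovery with a fixed number of jumps stops. In the test cases a bounded number of quantifiers gave all the invariants we needed.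

The guess is wrong: the conjecture is true.

**Theorem 1.** For every computable ordinal $\alpha$ there is a structure $\mathcal A$, in a finite relational language not depending on $\alpha$, such that $\Phi(\mathcal A)$ is isomorphic to a computable linear order but $\mathcal A$ has no $\Delta^0_\alpha$ copy.

**Theorem 2.** (a) For every computable $\alpha\ge1$ the structure of Theorem 1 can be chosen with no $\Delta^0_\beta$ copy for any $\beta<\alpha\cdot\omega$, but with a copy computable in $\emptyset^{(\alpha\cdot\omega+3)}$. (b) If $\mathcal B$ is any structure in a finite language with $\Phi(\mathcal B)$ computable, then $\mathcal B$ has a copy computable in Kleene's $\mathcal O$.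

## Notations, iterated jumps, and left absorption

**Recalled facts on $\mathcal O$.** In Kleene's system, $1$ denotes $0$, $2^a$ denotes $|a|+1$, and $3\cdot5^e$ denotes $\sup_n|\varphi_e(n)|$, where $\varphi_e(n)<_{\mathcal O}\varphi_e(n+1)$ for all $n$. Fix a computable bijective pairing with $u,k\le\langle u,k\rangle$. Put
$$H^Y(1)=Y,\qquad H^Y(2^a)=(H^Y(a))',\qquad H^Y(3\cdot5^e)=\{\langle u,n\rangle:u\in H^Y(\varphi_e(n))\},$$
and $H(a)=H^\emptyset(a)$. The following facts are standard (Rogers, *Theory of Recursive Functions*, Ch. 11; Sacks, *Higher Recursion Theory*, Ch. I–II).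

- (O0) For $c\in\mathcal O$ the set $\{b:b<_{\mathcal O}c\}$ is c.e. uniformly in $c$, and $<_{\mathcal O}$ well-orders it in type $|c|$ via $b\mapsto|b|$. If $|b|=\beta$, every $\Delta^0_\beta$ set is computable in $H(b)$.
- (O1) If $b\le_{\mathcal O}c$ then $H^Y(b)\le_TH^Y(c)$, uniformly in $b,c,Y$. If $b<_{\mathcal O}c$ then $2^b\le_{\mathcal O}c$.
- (O2) $a+_{\mathcal O}1=a$; $a+_{\mathcal O}2^b=2^{a+_{\mathcal O}b}$ (for $2^b\ne1$); $a+_{\mathcal O}3\cdot5^e=3\cdot5^{e'}$ with $\varphi_{e'}(n)=a+_{\mathcal O}\varphi_e(n)$. The operation $+_{\mathcal O}$ maps $\mathcal O\times\mathcal O$ to $\mathcal O$, $|a+_{\mathcal O}b|=|a|+|b|$; $a<_{\mathcal O}a+_{\mathcal O}b$ if $b\ne1$; and $b<_{\mathcal O}c$ implies $a+_{\mathcal O}b<_{\mathcal O}a+_{\mathcal O}c$.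
- (O3) Computable functions may be defined by effective transfinite recursion on $\mathcal O$.

For (O1) argue by recursion on $c$. The reduction is trivial if $b=c$. If $b<_{\mathcal O}c=2^{c'}$, then $b\le_{\mathcal O}c'$, and $H^Y(c')$ is computable from its jump. If $b<_{\mathcal O}c=3\cdot5^e$, search for $n$ with $b<_{\mathcal O}\varphi_e(n)$; $H^Y(\varphi_e(n))$ is a column of $H^Y(c)$. For the second part: if $c=2^{c'}$, either $b=c'$ and $2^b=c$, or $b<_{\mathcal O}c'$ and $2^b\le_{\mathcal O}c'<_{\mathcal O}c$; if $c=3\cdot5^e$, then $b<_{\mathcal O}\varphi_e(n)$ for some $n$ and $2^b\le_{\mathcal O}\varphi_e(n)<_{\mathcal O}c$.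

By (O0) and (O1), if $\beta\le|c|$ then every $\Delta^0_\beta$ set is computable in $H(c)$: take $b\le_{\mathcal O}c$ with $|b|=\beta$.

Jumps iterate along $+_{\mathcal O}$, and we get an equality of sets:
$$H^{H^Z(a)}(b)=H^Z(a+_{\mathcal O}b)\qquad(a,b\in\mathcal O).\tag{1}$$
Induct on $b$. For $b=1$ both sides are $H^Z(a)$. For $b=2^{c}$ both sides are the jump of $H^{H^Z(a)}(c)=H^Z(a+_{\mathcal O}c)$. For $b=3\cdot5^e$, $\langle u,n\rangle$ is in the left side iff $u\in H^{H^Z(a)}(\varphi_e(n))=H^Z(a+_{\mathcal O}\varphi_e(n))$, which is the definition of the right side.

Finally, $W_i^Z$ is the $i$-th set c.e. in $Z$, and $W_{i,n}^Z$ is its $n$-step approximation, increasing in $n$, with $W^Z_{i,0}=\emptyset$; $n$-step computations query only numbers $<n$. Put $S_i^Z=\{x:\exists m\ \langle x,m\rangle\notin W_i^Z\}$. These are exactly the $\Sigma_2(Z)$ sets, effectively in indices and uniformly in $Z$.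

**A plan that fails for finite ordinals.** Suppose we had two tools. The first gives, for each oracle $X$, a structure $M$ whose back-and-forth tree is $X$-computable up to bisimulation although $M$ has no $X$-computable copy. The second is a coding $M\mapsto M^*$, depending on a notation $d$ with $|d|=\delta$, such that for $X=H(2^d)$ the tree of $M^*$ is *computable* up to bisimulation, and such that a $Y$-computable copy of $M^*$ yields an $H^Y(2^d)$-computable copy of $M$. A $\Delta^0_\alpha$ copy of $M^*$ then gives a copy of $M$ computable in $\emptyset^{(\alpha+\delta+1)}$, whereas we know only that $M$ has no copy computable in $X=\emptyset^{(\delta+1)}$. For finite $\delta$ and $\alpha\ge1$ the first oracle is stronger, and there is no contradiction. The loss can be real: our $M$ will have an $X''$-computable copy, and $X''=\emptyset^{(\delta+3)}=\emptyset^{(2+\delta+1)}$.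

The way past this point is that ordinal addition absorbs on the left. Take $\delta=\alpha\cdot\omega$. Then $\alpha+\delta=\delta$, the two oracles agree, and a gap of one level at $X$ becomes a gap of $\alpha$ levels after coding. For $\alpha=1$ one can see this by hand: $\delta=\omega$, the columns of $\emptyset^{(\omega)}$ are $\emptyset',\emptyset'',\dots$, and the columns of the same construction started from $\emptyset'$ are $\emptyset'',\emptyset''',\dots$, which is the first list shifted by one. It remains to build the two tools and to handle notations.

## Bisimulation suffices, and tree presentations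

**Lemma 4.** (a) If $T,T'$ are bisimilar then $\mathcal L(T)\cong\mathcal L(T')$. (b) If $\mathcal T(\mathcal A)$ is bisimilar to a labeled tree on $\omega^{<\omega}$ with computable labeling, then $\Phi(\mathcal A)$ is computable.

*Proof.* (a) The aim is to send each coordinate $r_i$ through an automorphism of $\mathbb Q$ that respects kinds of children. Let $\sim$ be bisimilarity on the nodes of $T\sqcup T'$, an equivalence relation. If $\tau\sim\tau'$, their children realize the same $\sim$-classes. For a class $\kappa$ realized among the children of $\tau$ let $D_\tau^\kappa=\bigcup\{D_{\tau,\sigma}:\sigma\in\kappa\}$. The sets $D_\tau^\kappa$ partition $\mathbb Q$ into dense sets, and so do the sets $D_{\tau'}^\kappa$, with the same $\kappa$'s. By the usual back-and-forth argument there is an automorphism $g_{\tau,\tau'}$ of $\mathbb Q$ mapping each $D_\tau^\kappa$ onto $D_{\tau'}^\kappa$; fix one.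

Map $(r_1,\dots,r_n,x)$ with chain $\sigma_0,\dots,\sigma_n$ to $(r_1',\dots,r_n',x)$, where $\sigma_0'$ is the root of $T'$, $r_i'=g_{\sigma_{i-1},\sigma_{i-1}'}(r_i)$, and $\sigma_i'$ is the child of $\sigma'_{i-1}$ with $r'_i\in D_{\sigma'_{i-1},\sigma'_i}$. By induction $\sigma_i\sim\sigma_i'$, so the $g$'s are available, $\ell(\sigma_n)=\ell(\sigma_n')$, and $B_{\sigma_n}=B_{\sigma_n'}$. Inverting the $g$'s one after the other gives the inverse map. Order is preserved: if two points share $r_1,\dots,r_{i-1}$, their images share the first $i-1$ entries and the same $g$ is applied to the $i$-th entries; the other two cases of the comparison are preserved trivially.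

(b) At each node use the partition of $\mathbb Q$ into the dense sets $D_i=\{p/q\text{ in lowest terms}:2^i\text{ exactly divides }q\}$, $i\in\omega$, with $D_i$ assigned to the $i$-th child. The chain of a point is computable from the $r_i$, and $B_\sigma$ is computable from the label, so the definition of $\mathcal L$ gives a computable linear order. By (a) it is isomorphic to $\Phi(\mathcal A)$. $\square$

So only the tree up to bisimulation has to be computable. The next notion is an $X$-computable tree of this kind for an infinite structure, stated with injective tuples.

**Definition (tree presentation).** Let $M$ be an infinite structure in a finite relational language. A tree presentation of $M$ is a function $\lambda$ on $\omega^{<\omega}$, where $\lambda(\sigma)$ is a complete atomic diagram in variables $x_0,\dots,x_{|\sigma|-1}$ (asserted distinct), for which there is a relation $\approx$ between $\omega^{<\omega}$ and injective finite tuples of $M$ with: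

1. $\emptyset\approx\emptyset$;
2. if $\sigma\approx\bar a$ then $|\sigma|=|\bar a|$ and $\bar a$ satisfies $\lambda(\sigma)$;
3. if $\sigma\approx\bar a$ then for each $i$ there is $b$ with $\sigma^\frown i\approx\bar ab$;
4. if $\sigma\approx\bar a$ and $b\in M$, there are $\tau\supseteq\sigma$ and $\bar a'\supseteq\bar a$ with $\tau\approx\bar a'$ and $b\in\bar a'$.

Only $\lambda$ has to be computable; $\approx$ merely exists. Starting from (1) and iterating (3), for each $\sigma$ there is $\bar a$ with $\sigma\restriction k\approx\bar a\restriction k$ for all $k\le|\sigma|$. So by (2), $\lambda(\sigma\restriction k)$ is the restriction of $\lambda(\sigma)$.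

*Example.* If $M$ has an $X$-computable copy on $\omega$, let $t(\emptyset)=\emptyset$ and let $t(\sigma^\frown i)$ be $t(\sigma)$ followed by the $i$-th number not in $t(\sigma)$. Let $\lambda(\sigma)$ be the diagram of $t(\sigma)$ and $\sigma\approx t(\sigma)$. This is an $X$-computable tree presentation. In general a presentation may be easier than a copy. A copy must meet all elements along one branch, computably. Property (4) asks only that above every node *some* extension meets $b$; no one has to find it. Property (3) is strict, however: no child may be a mistake, over any tuple related to its parent.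

## Named columns do not give a tree: the need for ranks

**Proposition 5.** There is a finite relational language $\mathcal L_0$ such that for every $X$ there is an infinite $\mathcal L_0$-structure $M$ which has an $X$-computable tree presentation, has no $X$-computable copy, and has an $X''$-computable copy.

The structure $M$ will have a component $M_e$ for each $e$, designed against the $e$-th partial $X$-computable candidate $\Psi_e$ for an atomic diagram of a copy. Here is the first design that comes to mind. Let $M_e$ have columns $c_0,c_1,\dots$, named by numbers, and elements $\phi$ with finitely or infinitely many "hairs" and bits $R(\phi,c_i)\in\{0,1\}$. In the candidate, list the corresponding elements as $b_0,b_1,\dots$, with bits $y^n_i$ for $b_n$, and let $G$ be the set of $n$ such that $b_n$ has infinitely many hairs. Make $M_e$ generic subject to one ban: for $n\in G$, no $\phi$ with infinitely many hairs has $R(\phi,c_i)=y_i^n$ for all $i\le n$. If the candidate were a copy, any $\phi\in M_e$ with infinitely many hairs would be the image of some $b_n$ with $n\in G$, and it would have the forbidden bits. So the diagonalization works.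

The tree is the difficulty. Let a node have introduced $\phi$ and $c_0,\dots,c_{n-1}$, related to a tuple in which $\phi$ stands for an element with infinitely many hairs that agrees with $y^n$ so far. Should there be a child introducing $c_n$ with $R(\phi,c_n)=y^n_n$? If $n\in G$, such a child violates property (3), since the element for $\phi$ is already chosen. If $n\notin G$, genericity puts an element with this pattern into $M_e$, and (4) has to reach it. But "$n\in G$" is a $\Pi_2(X)$ condition, and an $X$-computable tree has to list or omit the child at once.

The remedy is to allow the child and leave open which element the *new* entry stands for. The columns lose their names. They become elements of a forest $C$, and an element of $C$ is identified by its *rank*, its number of hairs. When evidence for $n\in G$ appears, the later of the two records involved gives way: if $\phi$ is older, the rank of the new $C$-element is raised, so that it is no longer a counterpart of the candidate's $c_n$; if $\phi$ is the newer one, $\phi$ stops growing hairs. Then what a record stands for depends only on the records before it, and (3) survives.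

## The component built against one candidate

The language $\mathcal L_0$ has unary $N,\mathrm{Zero},C,C_0,F$ and binary $\mathrm{Suc},I,P,R,\mathrm{Hr}$. The structure $M$ consists of a copy of $(\omega,0,\mathrm{Suc})$ on $N$ and disjoint components $M_e$ ($e\in\omega$), with $I(z,e)$ iff $z\in M_e$. In a component, $C$ is a forest ($P(z',z)$: $z'$ is the parent of $z$; $C_0$ is level $0$), $R\subseteq F\times C$, and the remaining elements are *hairs*: $\mathrm{Hr}(h,w)$ means that $h$ is a hair of $w\in C\cup F$, and each hair has a unique $w$. Write $r(w)$ for the number of hairs of $w$.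

**Step 1: events.** This step turns the candidate into an $X$-computable sequence of observations. Fix $e$. Using only convergent values of $\Psi_e$, search for the element $n_e$ playing the role of $e\in N$ (via $\mathrm{Zero}$ and $\mathrm{Suc}$), and then dovetail searches for the following objects.

- $c_0$ is the first found $c$ with $I(c,n_e)$ and $C_0(c)$ that is *eligible*: it has a hair and has a child with a hair. Then $c_{k+1}$ is the first found eligible child of $c_k$.
- $b_n$ is the $n$-th found ($n=0,1,\dots$, without repetition) $b$ with $I(b,n_e)$ and $F(b)$; $y_i^n\in\{0,1\}$ is the truth value of $R(b_n,c_i)$.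

Once $c_k$ is defined, put $E_k$ into a queue once for each hair of $c_k$ other than the first found one, discovered so far or later. Once $b_n,c_0,\dots,c_n,y_0^n,\dots,y_n^n$ are defined, put $H_n$ into the queue once for each hair of $b_n$ discovered so far or later. Emit one queue element per step, first in first out, or "none" if the queue is empty. This gives a sequence $(ev_t)_{t\ge1}$, $X$-computable uniformly in $e$, such that:

- if $c_k$ is defined, $E_k$ occurs (number of hairs of $c_k$) $-1$ times; otherwise never;
- if $b_n,c_0,\dots,c_n,y_0^n,\dots,y_n^n$ are defined, $H_n$ occurs exactly as many times as $b_n$ has hairs; otherwise never. If $ev_t=H_n$, then $y_0^n,\dots,y_n^n$ have been found by step $t$.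

Put $\rho_k(t)=1+\#\{t'\le t:ev_{t'}=E_k\}\le t+1$ and $v_k=\lim_t\rho_k(t)\in[1,\infty]$. So if $c_k$ is defined, $v_k$ is its number of hairs. Let $G=\{n:H_n\text{ occurs infinitely often}\}$ and $n_0=\min\{k:v_k=\infty\}$ ($=\infty$ if there is none).

**Step 2: valid configurations.** This step states the ban. A *configuration* is a set of $C$-elements (a forest closed under parents, with levels) and $F$-elements, with $R\subseteq F\times C$, viewed as $\{0,1\}$-valued, and attributes $r(c)\in\omega$, $b(c)\in\omega\cup\{\infty\}$ for $c\in C$, and $r(\phi)\in\omega\cup\{\infty\}$ for $\phi\in F$. A *chain* is $c_0,\dots,c_n$ with $c_0$ of level $0$ and each $c_{i+1}$ a child of $c_i$. A configuration is *valid* if: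

- (V0) $b(c)\in\{\infty,v_{n+1}\}$ for $c$ of level $n$;
- (V1) $r(c)<b(p)$ if $p$ is the parent of $c$;
- (V2) there are no $\phi$ with $r(\phi)=\infty$, $n\in G$ and chain $c_0,\dots,c_n$ with $r(c_i)=v_i$ and $R(\phi,c_i)=y_i^n$ for all $i\le n$;
- (V3) if $v_0=\infty$, there is no $\phi$ with $r(\phi)=\infty$.

(V2) is the ban. The attribute $b$ bounds the ranks of children; its purpose appears in Claim 8. Validity passes to parent-closed ("closed") subsets. A *one-point extension* $D\cup\{z\}$ of $D$ adds a new $F$-element, or a new $C$-element of level $0$ or with parent in $D$.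

*Example.* Let $v_0<\infty$, $0\in G$, and let $D$ consist of one $C$-element $c$ of level $0$ with $r(c)=v_0$, $b(c)=\infty$. A new $\phi$ with $r(\phi)=7$ may have either value of $R(\phi,c)$. A new $\phi$ with $r(\phi)=\infty$ must have $R(\phi,c)=1-y_0^0$.

**Lemma 6 (amalgamation).** Let $D\subseteq D_s$ be finite valid configurations, $D$ closed in $D_s$, and let $D\cup\{z\}$ be a valid one-point extension. Then $R$ can be extended so that $D_s\cup\{z\}$ is a valid one-point extension of $D_s$.

*Proof.* (V0), (V1) and (V3) are inherited from $D_s$ and $D\cup\{z\}$, since the parent of $z$, if any, is in $D$ and $z$ has no children. It remains to choose values between $z$ and $D_s\setminus D$ so that (V2) holds.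

Let $z\in C$ have level $n$. A new violation must have a chain containing $z$. As $z$ has no children, the chain is the ancestor chain of $z$, which is contained in $D\cup\{z\}$, and the relevant index is $n\in G$. It cannot involve $\phi\in D$, because $D\cup\{z\}$ is valid. For $\phi\in D_s\setminus D$ set $R(\phi,z)=1-y_n^n$ if $n\in G$, and arbitrarily otherwise.

Let $z\in F$. A new violation must have $\phi=z$ and a chain of $D_s$ ending in some $c$ of level $m\in G$. If $c\in D$, the chain is in $D$, contradicting validity of $D\cup\{z\}$. For $c\in D_s\setminus D$ of level $m$ set $R(z,c)=1-y_m^m$ if $m\in G$, and arbitrarily otherwise. $\square$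

**Step 3: the generic configuration.** This step makes $M_e$ as rich as validity permits. There is a countable valid configuration $\mathcal G=\mathcal G_e$ with the following property.

(EP) For each finite closed $D\subset\mathcal G$ and valid one-point extension $D\cup\{z\}$, some $z'\in\mathcal G\setminus D$ realizes it over $D$ (attributes included).

Start with $D_0=\emptyset$. Each finite closed $D\subseteq D_s$ has, up to isomorphism over $D$, only countably many valid one-point extensions. Enumerate all pairs ($D$, one-point extension) arising in the construction so that each is treated at some stage $s$ with $D\subseteq D_s$. When it is treated, let $D_{s+1}=D_s\cup\{z\}$ by Lemma 6. Put $\mathcal G=\bigcup_sD_s$. A violation of validity involves finitely many elements, so $\mathcal G$ is valid, and (EP) holds.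

Let $M_e$ be $\mathcal G_e$ with $r(w)$ hairs attached to each $w$ ($\aleph_0$ if $r(w)=\infty$). The attribute $b$ is not part of the structure.

**Step 4: an $X''$-computable copy.** This gives the last clause of Proposition 5. Uniformly in $e$, $X''$ decides whether $v_k=\infty$, computes $v_k$, and decides whether $n\in G$; for $n\in G$ the $y_i^n$ are found effectively in $X$. So validity of finite configurations is decidable in $X''$, the construction of $\mathcal G_e$ is $X''$-computable, and $M$ has an $X''$-computable copy.

**Lemma 7.** $M$ has no $X$-computable copy.

*Proof.* Suppose $\Psi_e$ is the diagram of a copy and $g$ an isomorphism onto $M$. First we see that all $c_k$ are defined. By (EP) over $\emptyset$, $\mathcal G_e$ has a level-$0$ element with $r=1$, $b=\infty$ (no $F$-element is involved, so (V2) and (V3) are vacuous), and by (EP) again this element has a child with $r=1$. So an eligible level-$0$ element exists and $c_0$ is defined. If $c_k$ is defined, then $g(c_k)$ has level $k$ and has a child of rank $r\ge1$, so $b(g(c_k))>1$ by (V1). By (EP) over the closed set $\{g(c_0),\dots,g(c_k)\}$, $g(c_k)$ has a child with $r=1$, $b=\infty$,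 and this one has a child with $r=1$. So $g(c_k)$ has an eligible child, and $c_{k+1}$ is defined.

Hence $v_k=r(g(c_k))<\infty$ for all $k$. As $v_0<\infty$, a single $\phi$ with $r(\phi)=\infty$ is a valid extension of $\emptyset$, so by (EP) such a $\phi$ is in $\mathcal G_e$. Then $g^{-1}(\phi)=b_n$ for some $n$; all of $c_0,\dots,c_n$ and the bits are defined and $b_n$ has infinitely many hairs, so $n\in G$. The chain $g(c_0),\dots,g(c_n)$ and $\phi$ satisfy $r(g(c_i))=v_i$ and $R(\phi,g(c_i))=y_i^n$ for $i\le n$, contradicting (V2). $\square$

## Plans, in which the later record pays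

We now build the nodes of the tree presentation. A node is a finite list of announcements, with stages; what an announced element finally is gets computed in the limit.

**Definition (plan).** A plan is a finite sequence of records with strictly increasing stages $s\in\omega$. The records are:

- *$N$-record:* a number $m$ not used before.
- *$C$-record $z$ (of component $e$):* a parent pointer (an earlier $C$-record of component $e$, or "root"), determining its level $n$; an initial rank $a\in\omega$; a kind, *free* or *bounded*; a value $R(\phi,z)\in\{0,1\}$ for each earlier $F$-record $\phi$ of component $e$; a stage $s_z$. Requirement: if the parent is bounded then $a<\rho_n(s_z)$.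
- *$F$-record $\phi$ (of component $e$):* a type, one of $\mathrm{bad}_m$ ($m\in\omega$), $\mathrm{fin}$, $k\infty$ ($k\ge1$); a value $R(\phi,z)$ for each earlier $C$-record $z$ of component $e$; a stage $s_\phi$.
- *Hair record:* an earlier $C$- or $F$-record $w$ and $i\in\omega$ with $(w,i)$ not used before, with $i<\mathrm{cnt}_s(w)$ at its stage $s$ ($\mathrm{cnt}$ is defined next).

The type $\mathrm{bad}_m$ announces exactly $m$ hairs. The types $\mathrm{fin}$ and $k\infty$ try to have infinitely many. They bet on $n_0$: $\mathrm{fin}$ bets that $n_0$ is larger than the levels in sight, $k\infty$ bets that $n_0=k$.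

**Definition (evolution of a plan).** Fix $e$ and use its event data for the records of component $e$; "record" now means record of component $e$. The following is defined by recursion on $t$. Let $z$ be a $C$-record of level $n$ with ancestors $z_0,\dots,z_n=z$, called *the chain of $z$*.

- *Matched.* $z$ is matched at $t$ ($t>s_z$) if $rk_{t-1}(z_i)=\rho_i(t-1)$ for all $i\le n$. Then all its ancestors are matched at $t$.
- Write $R(\phi,z)\equiv y^n$ if $R(\phi,z_i)=y_i^n$ for all $i\le n$.
- *Stopping* of a non-bad $\phi$ at $t>s_\phi$. Let $h_\phi\ge0$ be least such that all $C$-records before $\phi$ have level $<h_\phi$. Type $\mathrm{fin}$ is stopped at $t$ if $ev_t=E_i$ with $i\le h_\phi$, or if $ev_t=H_n$ and some $C$-record $z$ of level $n$ before $\phi$ is matched at $t$ with $R(\phi,z)\equiv y^n$. Type $k\infty$ is stopped at $t$ if $ev_t=E_i$ with $i<k$, or if $ev_t=H_n$ with $n<k$ and some $C$-record $z$ of level $n$ before $\phi$ is matched at $t$ with $R(\phi,z)\equiv y^n$.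
- *Hits.* $z$ is hit at $t>s_z$ by a non-bad $\phi$ before $z$ if $\phi$ was not stopped at a stage $<t$, $z$ is matched at $t$, and one of the following holds:
  - (A) $\phi$ is $\mathrm{fin}$, $z$ is free, $ev_t=E_{n+1}$;
  - (B) $\phi$ is $\mathrm{fin}$, $ev_t=H_n$, $R(\phi,z)\equiv y^n$;
  - (B′) $\phi$ is $k\infty$ with $n<k$, $ev_t=E_k$, $ev_{t'}=H_n$ for some $s_z<t'<t$, and $R(\phi,z)\equiv y^n$.
- *Ranks.* $rk_{s_z}(z)=a$; for $t>s_z$, $rk_t(z)=t+2$ if $z$ is hit at $t$, and $rk_t(z)=rk_{t-1}(z)$ otherwise. Put $\mathrm{cnt}_t(z)=rk_t(z)$.
- *Counts.* $\mathrm{cnt}_t(\phi)$ equals $m$ for $\mathrm{bad}_m$; for $\mathrm{fin}$, the number of $t'\in(s_\phi,t]$ with $\phi$ not stopped at any stage $\le t'$; for $k\infty$, the number of such $t'$ with $ev_{t'}=E_k$.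

All this is $X$-computable, because $y^n$ is known once $H_n$ has occurred. What happens to a record depends only on the part of the plan up to that record. If $z$ is hit at $t$, then $rk_{t-1}(z)=\rho_n(t-1)\le t<t+2$, and $rk_t(z)=t+2>t+1\ge\rho_n(t)$. So ranks never decrease, a hit record is out of step with $\rho_n$ right after the hit, and all $\mathrm{cnt}_t$ are nondecreasing in $t$.

*Example.* Suppose $E_0$ never occurs, so $\rho_0\equiv v_0=1$, the events $ev_1,ev_2$ are "none", and $ev_3=H_0$ with $y_0^0=1$. Consider the plan with an $F$-record $\phi$ of type $\mathrm{fin}$ at stage $1$ and then a free $C$-record $z$ of level $0$ at stage $2$ with $a=1$ and $R(\phi,z)=1$. At $t=3$, $rk_2(z)=1=\rho_0(2)$, so $z$ is matched, and (B) hits it: $rk_3(z)=5$. From then on $rk(z)\ne v_0$, so $z$ is never matched again and keeps rank $5$. Since $h_\phi=0$ and no $C$-record is before $\phi$, nothing stops $\phi$, and its count grows forever. Now reverse the order: $z$ at stage $1$, then $\phi$ at stage $2$ with $R(\phi,z)=1$. At $t=3$, $z$ is matched and before $\phi$, so $\phi$ is stopped; its count is $0$ forever, and nothing hits $z$, which keeps rank $1$. In both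 orders the later record pays.

**Children of bounded records.** If the parent of $z$ is bounded, then $z$ is never matched, hence never hit, and
$$rk_t(z)=a<\rho_n(s_z)\le\rho_n(t)\qquad\text{for all }t\ge s_z.\tag{2}$$
At $t=s_z$ this is the requirement on plans. If it holds at $t-1$, then $rk_{t-1}(z)\ne\rho_n(t-1)$, so $z$ is not matched at $t$, and the rank does not change.

A hit at level $n$ is final when $v_n<\infty$. When $v_n=\infty$, $\rho_n$ keeps growing and may catch up with the raised rank, so infinitely many hits threaten, while elements of $C$ must have finite rank. Rule (A) and the free/bounded distinction are there to exclude this.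

**Claim 8.** Each $C$-record is hit only finitely often.

*Proof.* Suppose $z$ (level $n$) is hit infinitely often. There are finitely many records before $z$, so some $\phi$ hits it infinitely often, and $\phi$ is never stopped. Between two consecutive hits of $z$, at $t<t'$, the event $E_n$ occurs, since $\rho_n(t)<t+2=rk_{t'-1}(z)=\rho_n(t'-1)$. So $v_n=\infty$. If $\phi$ is $k\infty$, then $n<k$ by (B′), and an $E_n$ would stop $\phi$. So $\phi$ is $\mathrm{fin}$.

Let $k=n_0\le n$. As $\phi$ is never stopped, no $E_i$ with $i\le h_\phi$ occurs after $s_\phi$; so $v_i<\infty$ for $i\le h_\phi$, and $k>h_\phi\ge0$. Hence $z_{k-1}$ exists, has level $k-1\ge h_\phi$, and so comes after $\phi$. If $z_{k-1}$ is bounded, $z_k$ is never matched by (2), hence neither is $z$: contradiction. So $z_{k-1}$ is free.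

Let $t_0\ge s_z$ be such that no $E_i$, $i<k$, occurs after $t_0$. If some $z_i$, $i<k$, is hit at $t>t_0$, its rank exceeds $\rho_i(t)=v_i$ from then on and $z$ is never matched again: contradiction. So after $t_0$ the records $z_0,\dots,z_{k-1}$ are not hit. As $z$ is matched infinitely often, their ranks are $v_0,\dots,v_{k-1}$ from $t_0$ on. At the next $E_k$ after $t_0$, which exists since $v_k=\infty$, the record $z_{k-1}$ is matched, free, of level $k-1$, and preceded by the unstopped $\mathrm{fin}$ record $\phi$. So (A) hits it: contradiction. $\square$

**Final attributes.** For a $C$-record $z$ of level $n$ put $r(z)=\lim_trk_t(z)\in\omega$, and $b(z)=\infty$ if $z$ is free, $b(z)=v_{n+1}$ if $z$ is bounded. For an $F$-record put $r(\phi)=\lim_t\mathrm{cnt}_t(\phi)\in\omega\cup\{\infty\}$. For a plan $\pi$ let $D_e(\pi)$ be the resulting configuration of component $e$. Since all data depend only on initial segments, $D_e(\pi)$ is the restriction of $D_e(\pi')$ whenever $\pi\subseteq\pi'$.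

The next two claims correspond to (3) and (4): plans never go wrong, and every valid wish can be granted by some plan.

**Claim 9.** $D_e(\pi)$ is valid.

*Proof.* (V0) is clear. (V1): let $z$ have level $n$ and parent $p$. If $p$ is free, $r(z)<\infty=b(p)$ by Claim 8. If $p$ is bounded, (2) gives $r(z)=a<\rho_n(s_z)\le v_n=b(p)$. (V3): if $v_0=\infty$, every $\mathrm{fin}$ record is stopped by an $E_0$ (as $0\le h_\phi$) and every $k\infty$ record is stopped by an $E_0$ (as $0<k$), so all counts have finite limits.

(V2): suppose $r(\phi)=\infty$, $n\in G$, $r(z_i)=v_i$ for $i\le n$, and $R(\phi,z_n)\equiv y^n$. Then $\phi$ is non-bad and never stopped, and $v_0,\dots,v_n<\infty$ because ranks are finite. If $\phi$ has type $k\infty$, then $v_k=\infty$, since its count counts occurrences of $E_k$; and $v_i<\infty$ for $i<k$, since $\phi$ is not stopped; so $k=n_0>n$. Let $t_0$ exceed all stages of $\pi$ and be such that from $t_0$ on all $rk(z_i)$ and $\rho_i$, $i\le n$, are constant, hence equal to $v_i$. So $z_n$ is matched at all $t>t_0$.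

- If $z_n$ is before $\phi$, an occurrence of $H_n$ after $t_0$ stops $\phi$ (in type $k\infty$ because $n<k$): contradiction.
- If $z_n$ is after $\phi$ and $\phi$ is $\mathrm{fin}$, an occurrence of $H_n$ after $t_0$ hits $z_n$ by (B), changing its rank: contradiction.
- If $z_n$ is after $\phi$ and $\phi$ is $k\infty$, take $H_n$ at some $t'>t_0$ and a later $E_k$; then (B′) hits $z_n$, changing its rank: contradiction. $\square$

**Claim 10.** If $D'=D_e(\pi)\cup\{z\}$ is a valid one-point extension, there is a one-record extension $\pi'$ of $\pi$ with $D_e(\pi')\cong D'$ over $D_e(\pi)$.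

*Proof.* The new record gets the parent and the values of $R$ prescribed by $D'$. Its stage $s$ is chosen, not effectively, larger than all stages of $\pi$ and so large that all ranks of $C$-records of $\pi$ are final at $s$, every $F$-record of $\pi$ that is ever stopped is stopped before $s$, and the finitely many further conditions named below hold.

*$z\in F$ with $r(z)=m<\infty$.* Use type $\mathrm{bad}_m$.

*$z\in F$ with $r(z)=\infty$.* By (V3), $n_0\ge1$. Let $h$ be least such that all $C$-records of $\pi$ have level $<h$. If $n_0>h$ use type $\mathrm{fin}$, put $h^*=h$, and let no $E_i$, $i\le h$, occur after $s$. If $n_0\le h$ use type $k\infty$ with $k=n_0$, put $h^*=k$, and let no $E_i$, $i<k$, occur after $s$. This is possible since the $v_i$ concerned are finite. In both cases let also no $H_n$ with $n<h^*$, $n\notin G$, occur after $s$. The new record is not stopped by an $E_i$. Suppose $H_n$ at $t>s$ stopped it. Then $n<h^*$ (in type $\mathrm{fin}$ because some earlier $C$-record has level $n$), so $n\in G$, and some chain $z_0,\dots,z_n$ of $D_e(\pi)$ has $r(z_i)=rk_{t-1}(z_i)=\rho_i(t-1)$ and $R$-values $\equiv y^n$. For $i\le n<h^*\le n_0$ no $E_i$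 occurs after $s$, so $\rho_i(t-1)=v_i$. This contradicts (V2) for $D'$. So the record is never stopped, and its count tends to $\infty$ (in the second case because $E_k$ occurs infinitely often).

*$z\in C$ of level $n$, with attributes $r,b$.* Use initial rank $a=r$. The kind is bounded if $v_{n+1}=\infty$ or $b=v_{n+1}$, and free otherwise. The resulting attribute is $b$ in all cases: if $v_{n+1}=\infty$, (V0) forces $b=\infty=v_{n+1}$; if $v_{n+1}<\infty$ and $b\ne v_{n+1}$, (V0) gives $b=\infty$ and the kind is free. In particular, free implies $v_{n+1}<\infty$. The conditions on $s$ are: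

- if the parent is bounded, $r<\rho_n(s)$ (possible, since $r<v_n$ by (V1));
- for each $i\le n+1$ with $v_i<\infty$, no $E_i$ after $s$;
- for each type $k\infty$ occurring in $\pi$ with $v_k<\infty$, no $E_k$ after $s$;
- if $n\notin G$, no $H_n$ after $s$;
- if $n\ge n_0$, $\rho_{n_0}(s)$ exceeds the final rank of the level-$n_0$ member of the chain of $z$ (respectively $r$, if $n=n_0$).

Suppose $z$ is hit, first at $t>s$, by $\phi$. Then $\phi$ is never stopped, and, with $r(z_n):=r$, matching gives $\rho_i(t-1)=r(z_i)$ for $i\le n$. If $n\ge n_0$ this contradicts the last condition, as $\rho_{n_0}(t-1)\ge\rho_{n_0}(s)$. So $n<n_0$, no $E_i$ with $i\le n$ occurs after $s$, and $r(z_i)=v_i$ for $i\le n$. Case (A) is impossible: $z$ free gives $v_{n+1}<\infty$, so no $E_{n+1}$ occurs after $s$. In case (B), $r(\phi)=\infty$ as $\phi$ is $\mathrm{fin}$ and never stopped, and $n\in G$ as $H_n$ occurs after $s$; this contradicts (V2) for $D'$. In case (B′), $E_k$ at $t>s$ gives $v_k=\infty$, so $r(\phi)=\infty$; and $H_n$ after $s_z=s$ gives $n\in G$; again (V2) for $D'$ is contradicted. So $z$ is never hit and has final rank $r$. $\square$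

**Step 5: the tree presentation.** This step finishes Proposition 5. Uniformly in a plan $\pi$, the set of its one-record extensions is $X$-computable, and it is infinite because of $N$-records. Listing it in increasing order of codes, recursively along the tree, we identify the tree of plans $X$-computably with $\omega^{<\omega}$; a plan with $m$ records corresponds to a node of length $m$. Let $\lambda(\pi)$ be the atomic diagram of the records: $N,C,F,C_0$ by the kind of the record and level $0$; $\mathrm{Zero},\mathrm{Suc}$ by the numbers of the $N$-records; $I(x,y)$ iff $y$ is an $N$-record $m$ and $x$ is a $C$- or $F$-record of component $m$ or a hair record of such a record; $P,R,\mathrm{Hr}$ as stated in the records. It is $X$-computable.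

Define $\pi\approx\bar a$ iff $|\pi|=|\bar a|$, $\bar a$ is injective, and the map from records to entries sends the $N$-record $m$ to $m\in N$; restricts, for each $e$, to an isomorphism of $D_e(\pi)$ (with attributes) onto a closed subset of $\mathcal G_e$; and sends the hair records of each $w$ injectively to hairs of the image of $w$.

Properties (1) and (2) are clear.

Property (3). For an $N$-record $m$, the number $m$ is not yet in $\bar a$, so use it. For a $C$- or $F$-record, the extended plan has a valid configuration by Claim 9, which is a one-point extension of $D_e(\pi)$; carry it over to the image of $D_e(\pi)$ in $\mathcal G_e$ and apply (EP). For a hair record $(w,i)$: all hair records of $w$ have distinct indices $<r(w)$, since $\mathrm{cnt}_s(w)\le r(w)$; so fewer than $r(w)$ hairs of the image of $w$ are used before it if $r(w)$ is finite, and finitely many if $r(w)=\infty$. A new hair is available.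

Property (4). Let $b\notin\bar a$. For $b\in N$ use an $N$-record. For a $C$-element add its missing ancestors and then $b$, one at a time, by Claim 10, which applies because closed subsets of $\mathcal G_e$ are valid. For an $F$-element use Claim 10. For a hair of $w'$, first add $w'$ if necessary, as the image of a record $w$. The hair $b$ is not used, so the hair records of $w$ number fewer than $r(w)$, and some index $i<r(w)$ is unused. As $\mathrm{cnt}_s(w)\to r(w)$, a hair record $(w,i)$ at a late stage $s$ with $\mathrm{cnt}_s(w)>i$ is allowed, and it can be mapped to $b$. With Lemma 7 and Step 4 this proves Proposition 5. $\square$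

## Pairs of structures that differ by a $\Sigma_2$ fact over $H(a)$

For the coding we need, for each $a\in\mathcal O$, two structures $A_a,B_a$ such that deciding which one we see is exactly a $\Sigma_2(H(a))$ question. The language is $\{E,S,K\}$ ($E,S$ binary, $K$ unary). "Root over $\{G_i\}$" means the disjoint union of the $G_i$ with a new root $w$ and $E(w,\mathrm{root}(G_i))$ for each $i$.

**Definition (the pairs).** By recursion on $a\in\mathcal O$:

- $a=1$. For $f:\omega\to\{0,1\}$ let $Sp(f)$ be $x_0,x_1,\dots$ with $S(x_n,x_{n+1})$, $K(x_n)\Leftrightarrow f(n)=1$, and root $x_0$. $B_1$ is a root over $\aleph_0$ copies of each $Sp(1^l0^\omega)$, $l\in\omega$. $A_1$ has in addition $\aleph_0$ copies of $Sp(1^\omega)$.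
- $a=2^b$. $B_a$ is a root over $\aleph_0$ copies of $A_b$. $A_a$ is a root over $\aleph_0$ copies of $A_b$ and $\aleph_0$ copies of $B_b$.
- $a=3\cdot5^e$, $a_n=\varphi_e(n)$. For $f:\omega\to\{0,1\}$ let $Co(f)$ be $x_0,x_1,\dots$ with $S(x_n,x_{n+1})$ and $E(x_n,\mathrm{root}(G_n))$, where $G_n\cong B_{a_n}$ if $f(n)=1$ and $G_n\cong A_{a_n}$ if $f(n)=0$; its root is $x_0$. $B_a$ is a root over $\aleph_0$ copies of each $Co(1^l0^\omega)$. $A_a$ has in addition $\aleph_0$ copies of $Co(1^\omega)$.

*Example.* Take $a=1$ and the $\Sigma_2$ question "is $W_x$ finite?". For each $m$ hang a chain whose $n$-th point has $K$ iff no element enters $W_x$ at a stage in $(m,n]$, and add $\aleph_0$ copies of everything, including all $Sp(1^l0^\omega)$. If $W_x$ is finite, late $m$ give the chain $1^\omega$ and the result is $A_1$; if $W_x$ is infinite, every chain is some $1^l0^\omega$ and the result is $B_1$.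

**Lemma 11 (coding).** Uniformly in $a\in\mathcal O$, $i$, $x$ there is a computable rooted structure $J(a,i,x)$ with $J(a,i,x)\cong A_a$ if $x\in S_i^{H(a)}$, and $\cong B_a$ otherwise.

*Proof.* By effective transfinite recursion (O3). Let $j_0,j_1$ satisfy $S_{j_0}^Z=\omega$ and $S_{j_1}^Z=\emptyset$ for all $Z$.

*$a=1$.* Take a root over $\aleph_0$ copies of each $Sp(1^l0^\omega)$ and $\aleph_0$ copies of $Sp(f_m)$ for each $m$, where $f_m(n)=1$ iff $\langle x,m\rangle\notin W_{i,n}^\emptyset$.

*$a=2^b$.* Find $j$ with $W_i^{Z'}=S_j^Z$ for all $Z$ ($Z'$ being the jump). Take a root over $\aleph_0$ copies of $J(b,j_0,0)\cong A_b$ and $\aleph_0$ copies of each $J(b,j,\langle x,m\rangle)$, $m\in\omega$. The latter is $\cong B_b$ if $\langle x,m\rangle\notin W_i^{H(a)}$, and $\cong A_b$ otherwise, because $S_j^{H(b)}=W_i^{H(a)}$. So a copy of $B_b$ appears iff $\langle x,m\rangle\notin W_i^{H(a)}$ for some $m$, that is, iff $x\in S_i^{H(a)}$.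

*$a=3\cdot5^e$.* Let $f_m(n)=1$ iff $\langle x,m\rangle\notin W_{i,n}^{H(a)}$. Such computations query only numbers $\langle u,k\rangle<n$, so $k<n$, and the answer is whether $u\in H(a_k)$; hence $f_m(n)$ is computable from $H(a_n)$ uniformly, by (O1). So we find $q_n$ with $\langle x,m\rangle\in S_{q_n}^{H(a_n)}\Leftrightarrow f_m(n)=0$. Then $Co(f_m)$ is computable, with $G_n=J(a_n,q_n,\langle x,m\rangle)$. Also $Co(1^l0^\omega)$ is computable, using $J(a_n,j_1,0)\cong B_{a_n}$ for $n<l$ and $J(a_n,j_0,0)\cong A_{a_n}$ for $n\ge l$. Take a root over $\aleph_0$ copies of all these.

In the first and third cases each $f_m$ is $1^\omega$ or some $1^l0^\omega$, because the approximations increase, and it is $1^\omega$ iff $\langle x,m\rangle\notin W_i^{H(a)}$. So all three cases are correct. $\square$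

**Lemma 12 (decoding).** $A_a\not\cong B_a$. Moreover, uniformly in $a\in\mathcal O$ and $Y$: for $Y$-indices of rooted structures $G$ isomorphic to $A_a$ or $B_a$, the statement "$G\cong A_a$" is $\Sigma_2(H^Y(a))$.

*Proof.* By effective transfinite recursion; let $w$ be the root. For the nodes $y$ used below, the part of $G$ reachable from $y$ along (directed) $E,S$ is $Y$-c.e. and infinite, so it has a $Y$-computable copy, with $Y$-index found uniformly. For an $E$-child $y$ of $w$ it is the structure hanging at $y$; for the $E$-child of a point $x_n$ of some $Co(f)$ it is $G_n$.

*$a=1$.* $G\cong A_1$ iff some $E$-child $y$ of $w$ has $K$ at every point of its $S$-chain. This is $\Sigma_2(Y)$, and $H^Y(1)=Y$.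

*$a=2^b$.* $G\cong A_a$ iff some $E$-child of $w$ has reachable part $\cong B_b$, i.e. $\not\cong A_b$. This matrix is $\Pi_2(H^Y(b))$, hence $\Pi_1(H^Y(2^b))$; so the statement is $\Sigma_2(H^Y(2^b))$.

*$a=3\cdot5^e$.* $G\cong A_a$ iff some $E$-child $y$ of $w$ is such that for all $n$ the structure $G_n$ hanging by $E$ from the $n$-th point of the $S$-chain of $y$ is $\cong B_{a_n}$. "$G_n\cong B_{a_n}$" is $\Pi_2(H^Y(a_n))$, hence decidable in $H^Y(2^{2^{a_n}})$. By (O1), $2^{a_n}\le_{\mathcal O}a_{n+1}<_{\mathcal O}a_{n+2}$, so $2^{2^{a_n}}\le_{\mathcal O}a_{n+2}$; hence it is decidable in $H^Y(a)$, uniformly in $n$. Thus the statement is $\Sigma_2(H^Y(a))$.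

In each case the stated property holds in $A_a$ and fails in $B_a$: for $a=1$ this is clear; for $a=2^b$ it uses $A_b\not\cong B_b$; for $a=3\cdot5^e$, every $Co(1^l0^\omega)$ has $G_l\cong A_{a_l}\not\cong B_{a_l}$. So $A_a\not\cong B_a$. $\square$

## The coded structure $M^*$

**Definition.** Let $M$ be an infinite structure in $\mathcal L_0=\{Q_1,\dots,Q_p\}$, where $Q_j$ has arity $k_j\ge1$, and fix $d\in\mathcal O$. $M^*$ has domain $M$ (named by a unary $V$) together with disjoint rooted structures $G_{j,\varepsilon,\bar a}$ for $j\le p$, $\varepsilon\in\{+,-\}$, $\bar a\in M^{k_j}$. Here $G_{j,+,\bar a}\cong A_d$ if $Q_j(\bar a)$ and $\cong B_d$ otherwise; $G_{j,-,\bar a}\cong A_d$ if $\neg Q_j(\bar a)$ and $\cong B_d$ otherwise. The language is $\mathcal L^*=\{V,E,S,K\}\cup\{L_{j,\varepsilon}\}$, with $L_{j,\varepsilon}(\bar a,w)$ iff $w=\mathrm{root}(G_{j,\varepsilon,\bar a})$.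

$\mathcal L^*$ is finite, relational, and does not depend on $d$. For instance, if $Q_1$ is unary and $d=1$, each $a\in M$ carries two trees of chains for $Q_1$. The tree linked by $L_{1,+}$ has a chain with $K$ everywhere iff $Q_1(a)$; the tree linked by $L_{1,-}$ has one iff $\neg Q_1(a)$. Using both signs turns a $\Sigma_2$ test into a $\Delta_2$ test.

**Proposition 13.** (1) If $M$ has an $H(2^d)$-computable tree presentation, then $\mathcal T(M^*)$ is bisimilar to a tree on $\omega^{<\omega}$ with computable labels, so $\Phi(M^*)$ is computable. (2) If $M^*$ has a $Y$-computable copy, then $M$ has an $H^Y(2^d)$-computable copy.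

*Proof.* **Step 1: decoding, part (2).** In the copy, $V$ is $Y$-computable and infinite. Given $j$ and $\bar a$, find the roots $w_\pm$ with $L_{j,\pm}(\bar a,w_\pm)$; the parts reachable from them along $E,S$ have uniformly $Y$-computable copies. By Lemma 12 both $Q_j(\bar a)$ and $\neg Q_j(\bar a)$ are $\Sigma_2(H^Y(d))$, so $Q_j$ is computable in $H^Y(d)'=H^Y(2^d)$.

**Step 2: computable pieces.** For part (1) we first turn each node of the presentation into a computable structure. Let $\lambda$ be the presentation and $\approx$ the associated relation. As $\lambda$ is computable in $H(d)'$, the relation "$\lambda(\tau)$ says $Q_j(x_{\bar\imath})$" is $\Delta_2(H(d))$. So by Lemma 11 there are uniformly computable rooted structures $J_{\tau,j,\varepsilon,\bar\imath}$, isomorphic to $A_d$ if $\lambda(\tau)$ says $Q_j(x_{\bar\imath})$ (for $\varepsilon=+$), respectively $\neg Q_j(x_{\bar\imath})$ (for $\varepsilon=-$), and to $B_d$ otherwise. For $\sigma\in\omega^{<\omega}$ let $\mathcal D_\sigma$ be the $\mathcal L^*$-structure with $V$-part $\{0,\dots,|\sigma|-1\}$ and with attached structure $J_{\sigma\restriction(\max\bar\imath+1),j,\varepsilon,\bar\imath}$ (linked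 by $L_{j,\varepsilon}(\bar\imath,\mathrm{root})$) for each $(j,\varepsilon,\bar\imath)$ with $\bar\imath\in|\sigma|^{k_j}$. These are uniformly computable. The piece attached at $\bar\imath$ depends only on $\sigma\restriction(\max\bar\imath+1)$, so $\mathcal D_\sigma\subseteq\mathcal D_{\sigma'}$ for $\sigma\subseteq\sigma'$.

**Step 3: the computably labeled tree.** A node of $T^*$ of depth $m$ is $(\sigma_1\subseteq\dots\subseteq\sigma_m;u_1,\dots,u_m)$ with $u_i\in\mathcal D_{\sigma_i}$ (put $\sigma_0=\emptyset$), labeled by the atomic type of $(u_1,\dots,u_m)$ in $\mathcal D_{\sigma_m}$; children are one-step extensions. The children of a node form an infinite, uniformly c.e. set, so $T^*$ is, up to isomorphism, a computably labeled tree on $\omega^{<\omega}$.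

**Step 4: the bisimulation.** We check that $T^*$ is bisimilar to $\mathcal T(M^*)$. Relate the node above to $(q_1,\dots,q_m)\in(M^*)^m$ iff there are $\bar a$ with $\sigma_m\approx\bar a$ and an isomorphism $f$ of $\mathcal D_{\sigma_m}$ onto the substructure $M^*[\bar a]$ consisting of $\bar a$ and all $G_{j,\varepsilon,\bar b}$ with $\bar b$ from $\bar a$, with $f(i)=a_i$ for $i<|\sigma_m|$ and $f(u_i)=q_i$ for $1\le i\le m$. The roots are related, since $\emptyset\approx\emptyset$ and $\mathcal D_\emptyset$, $M^*[\emptyset]$ are empty (all arities are at least $1$). Labels agree.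

*Forth.* Given a child with $\sigma_{m+1},u_{m+1}$, by iterating property (3) choose $\bar a'\supseteq\bar a$ with $\sigma_{m+1}\approx\bar a'$. As $\bar a'$ satisfies $\lambda(\sigma_{m+1})$, whose restrictions are the $\lambda(\sigma_{m+1}\restriction k)$, each new attached structure of $\mathcal D_{\sigma_{m+1}}$ is isomorphic to the corresponding $G_{j,\varepsilon,\bar b}$. So $f$ extends to an isomorphism $f'$ of $\mathcal D_{\sigma_{m+1}}$ onto $M^*[\bar a']$; take $q_{m+1}=f'(u_{m+1})$.

*Back.* Given $q\in M^*$, it is in $M$ or in some $G_{j,\varepsilon,\bar b}$. By property (4), used finitely many times, find $\sigma_{m+1}\supseteq\sigma_m$ and $\bar a'\supseteq\bar a$ with $\sigma_{m+1}\approx\bar a'$ and $q\in M^*[\bar a']$. Extend $f$ to $f'$ as before, and take $u_{m+1}=f'^{-1}(q)$.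

Lemma 4(b) gives the conclusion. $\square$

## Proof of Theorem 1 with $\delta=\alpha\cdot\omega$

We may assume $\alpha\ge1$, since a structure with no $\Delta^0_1$ copy serves for $\alpha=0$ as well.

**Step 1: a notation that absorbs $a$.** We need $d$ with $|d|=\alpha\cdot\omega$ for which the absorption is visible at the level of sets. Let $a\in\mathcal O$ with $|a|=\alpha$, so $a\ne1$. Let $d_0=a$, $d_{n+1}=a+_{\mathcal O}d_n$. By (O2), $d_0<_{\mathcal O}d_1$, and inductively $d_n<_{\mathcal O}d_{n+1}$; also $|d_n|=\alpha\cdot(n+1)$, because $\alpha+\alpha\cdot(n+1)=\alpha\cdot(n+2)$. So there is a limit notation $d=3\cdot5^q\in\mathcal O$ with $\varphi_q(n)=d_n$, and $|d|=\alpha\cdot\omega$.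

**Step 2: absorption.** Let $Y=H(a)$. By (1), $H^Y(d_n)=H(a+_{\mathcal O}d_n)=H(d_{n+1})$. So $\langle u,n\rangle\in H^Y(d)\Leftrightarrow\langle u,n+1\rangle\in H(d)$. Hence $H^Y(d)\le_TH(d)$ and
$$H^Y(2^d)\le_TH(2^d)=:X.\tag{3}$$

**Step 3: the structure.** Let $M$ be as in Proposition 5 for $X$, and $\mathcal A=M^*$ for this $d$. The tree presentation of $M$ is $H(2^d)$-computable, so by Proposition 13(1), $\Phi(\mathcal A)$ is computable. If $\mathcal A$ had a $\Delta^0_\alpha$ copy, that copy would be $H(a)$-computable by (O0), so by Proposition 13(2) $M$ would have an $H^Y(2^d)$-computable copy, hence by (3) an $X$-computable copy. This contradicts Proposition 5. The language $\mathcal L^*$ is finite and relational and does not depend on $\alpha$. So the conjecture is true. $\blacksquare$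

## Proof of Theorem 2: no copy below $\alpha\cdot\omega$, and the two upper bounds

**(a), the lower bound.** The aim is to replace the oracle $H(a)$ by any $H(d_n)$. Use the same $\mathcal A$. For all $n,m$ and all $Z$,
$$H^{H^Z(d_n)}(d_m)=H^Z(d_{n+m+1}).\tag{4}$$
For $n=0$ this is (1). For $n\ge1$ put $U=H^Z(a)$. By (1), $H^Z(d_n)=H^Z(a+_{\mathcal O}d_{n-1})=H^U(d_{n-1})$. So by induction on $n$ (the statement being for all $Z$) the left side of (4) is $H^U(d_{n+m})=H^Z(a+_{\mathcal O}d_{n+m})=H^Z(d_{n+m+1})$.

With $Z=\emptyset$ and $Y=H(d_n)$ we get $\langle u,m\rangle\in H^Y(d)\Leftrightarrow\langle u,n+m+1\rangle\in H(d)$, so $H^Y(d)\le_TH(d)$ and $H^Y(2^d)\le_TX$. As in Step 3 above, $\mathcal A$ has no $H(d_n)$-computable copy. If $\beta<\alpha\cdot\omega$, choose $n$ with $\beta\le|d_n|=\alpha\cdot(n+1)$; every $\Delta^0_\beta$ set is computable in $H(d_n)$, so $\mathcal A$ has no $\Delta^0_\beta$ copy.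

**(a), the upper bound.** Now we exhibit a copy. $M$ has an $X''$-computable copy by Proposition 5, and $A_d,B_d$ have computable copies by Lemma 11. Attaching them as the relations of $M$ prescribe, we get a copy of $M^*$ computable in $X''=H(d)'''=H(2^{2^{2^d}})$, that is, in $\emptyset^{(\alpha\cdot\omega+3)}$.

**(b), the general bound.** Here the point is that "having the right order" is a $\Sigma^1_1$ condition. If $\mathcal B$ is finite it has a computable copy. Otherwise let $\mathcal B$ be infinite with $\Phi(\mathcal B)\cong L$, $L$ computable. For a structure $D$ in the language of $\mathcal B$ with domain $\omega$, $\Phi(D)$ has a copy computable uniformly from the atomic diagram of $D$, by the construction in Lemma 4(b) applied to the tree of tuples from $\omega$. So $\{D:\Phi(D)\cong L\}$ is $\Sigma_1^1$, and it is nonempty, as it contains a copy of $\mathcal B$. By the Kleene basis theorem (every nonempty $\Sigma_1^1$ class of sets has a member computable in $\mathcal O$; Sacks, Ch. III) it has a member $D\le_T\mathcal O$. Since $\Phi(D)\cong\Phi(\mathcal B)$, the property $\mathcal A\cong\mathcal B\iff\Phi(\mathcal A)\cong\Phi(\mathcal B)$ of the Friedman–Stanley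 operator yields $D\cong\mathcal B$. $\blacksquare$
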